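# A Rosenthal set that is dense in the Bohr compactification of the integers

## 1. A density on the two-torus that switches blocks on and off

Write $\mathbb T=\mathbb R/2\pi\mathbb Z$ with normalized Haar measure $dt$, and $e_j(t)=e^{ijt}$. The spectrum of a function $f$ is the set of $j$ with $\hat f(j)\ne 0$, and "spectrum in $E$" means that $\hat f$ vanishes outside $E$. The Fejér kernel is
$$K_N=\sum_{|j|<N}\Big(1-\frac{|j|}{N}\Big)e_j=\frac1N\Big|\sum_{j=0}^{N-1}e_j\Big|^2\ge 0 ,\qquad \int K_N=1 .$$

Fix an integer $R\ge 1$ and smooth the indicator of a half circle: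
$$p=K_{R+1}*1_{[-\pi/2,\pi/2]} .$$
This is a trigonometric polynomial of degree at most $R$, with $0\le p\le 1$ because $K_{R+1}\ge0$ has integral $1$. Since $\frac1{2\pi}\int_{-\pi/2}^{\pi/2}e^{is}\,ds=\frac1\pi$,
$$\beta:=\hat p(-1)=\Big(1-\frac1{R+1}\Big)\frac1\pi=\frac{R}{(R+1)\pi}. \tag{1}$$

Now take integers $c$, $b\ge1$, $N\ge 1$ and angles $x,\theta$, and put on $\mathbb T^2$
$$F(\alpha,t)=1+p(\alpha+\theta+ct)\,\big[K_N(x-bt)-1\big]=(1-p)\cdot 1+p\cdot K_N(x-bt). \tag{2}$$
At each point $(\alpha,t)$ this mixes two nonnegative densities. With weight $1-p$ we use the flat density $1$, which does nothing. With weight $p$ we use $K_N(x-bt)$, which concentrates $bt$ near $x$. The weight is a soft switch: it is on, roughly, when the angle $\alpha+\theta+ct$ lies in the right half circle. In particular $F\ge0$. The proof turns on finite products $P_m=F_1F_2\cdots F_m$ of such factors with $b_n$ growing fast, that is, on Riesz products in two variables.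

Here is what the product is for. Let $D_n$ be finite sets of nonzero integers, let $E_n=c_n+b_nD_n$, and let $f=\sum_n f_n$ be a polynomial whose part $f_n$ has spectrum in $E_n$. We shall choose the parameters of $F_n$ so that $P_m$ has integral $1$ and
$$\iint e^{i\alpha}f(t)P_m(\alpha,t)\,d\alpha\,dt\ \ge\ \kappa^{-1}\sum_n\|f_n\|_\infty .$$
The left side has modulus at most $\|f\|_\infty$. So the sup norm of $f$ controls the sum of the sup norms of its blocks, and a bounded function with spectrum in $\bigcup E_n$ is a uniformly convergent sum of polynomials, hence continuous. The centers $c_n$ meanwhile remain almost free, and we use that freedom to spread $\bigcup E_n$ everywhere in the Bohr topology.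

## 2. Rosenthal sets, Sidon sets and Bohr closures

**Definition (Rosenthal set).** $E\subset\mathbb Z$ is a Rosenthal set if every $f\in L^\infty(\mathbb T)$ with spectrum in $E$ coincides almost everywhere with a continuous function.

**Definition (Sidon set).** $E\subset\mathbb Z$ is a Sidon set if every continuous function with spectrum in $E$ has an absolutely convergent Fourier series.

**Definition (Hadamard set).** $\{n_k\}\subset\mathbb Z^+$ is a Hadamard set if for some $q>1$ we have $n_{k+1}/n_k\ge q$ for all $k$.

We write $L^\infty_E$ and $C_E$ for the bounded, respectively continuous, functions with spectrum in $E$. Finite sets are Rosenthal, since the functions involved are polynomials. Subsets of Rosenthal sets are Rosenthal, directly from the definition. Every Sidon set is a Rosenthal set; this is a known fact. The set $\{2^k\}$ is a Hadamard set, hence a Sidon set by a classical theorem, hence Rosenthal.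

The set $\mathbb Z^+$ is not Rosenthal. Take $f(z)=z\exp\frac{z+1}{z-1}$. In the disc $\operatorname{Re}\frac{z+1}{z-1}=\frac{|z|^2-1}{|z-1|^2}<0$, so $|f|<1$ there. On the circle minus the point $1$, $f$ is continuous of modulus $1$. Since $f(0)=0$, the boundary function is in $L^\infty$ with spectrum in $\mathbb Z^+$, and $f$ is its Poisson integral. If the boundary function agreed a.e. with a continuous $h$, then $|h|=1$ everywhere and $f(\rho)\to h(1)$ as $\rho\uparrow1$. But $f(\rho)=\rho\exp\left(-\frac{1+\rho}{1-\rho}\right)\to0$.

**Definition (Bohr compactification).** $\bar{\mathbb Z}$ is the compact dual group of $\mathbb T$ regarded as a discrete group: all homomorphisms from $\mathbb T$ to the unit circle, with the topology of pointwise convergence. An integer $n$ is identified with $t\mapsto e^{int}$, and $\mathbb Z$ is dense in $\bar{\mathbb Z}$. For $t\in\mathbb T$, $\chi_t$ is evaluation at $t$; it is a continuous character of $\bar{\mathbb Z}$ with $\chi_t(n)=e^{int}$. We write $m_{\bar{\mathbb Z}}$ for normalized Haar measure and $\bar E$ for the closure of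 $E$ in $\bar{\mathbb Z}$.

We use four facts.

*Neighborhoods.* By definition of the topology, the sets $\{x:|\chi_{t_i}(x)-\chi_{t_i}(x_0)|<\varepsilon,\ i\le k\}$ form a neighborhood base at $x_0$. So $0\in\bar\Lambda$ means: for all $t_1,\dots,t_k$ and $\varepsilon>0$ there is $d\in\Lambda$ with $|e^{idt_i}-1|<\varepsilon$ for all $i$. For $\Lambda=\mathbb Z^+$ this is Dirichlet's theorem on simultaneous approximation.

*Averages.* For $\varphi\in C(\bar{\mathbb Z})$,
$$\frac1{2Y+1}\sum_{|n|\le Y}\varphi(n)\longrightarrow\int\varphi\,dm_{\bar{\mathbb Z}}\qquad(Y\to\infty). \tag{3}$$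
For $\varphi=\chi_0=1$ this is trivial. For $\varphi=\chi_t$ with $t\ne0$, the geometric sum $\sum_{|n|\le Y}e^{int}$ is bounded in $Y$, and $\int\chi_t=\chi_t(1)\int\chi_t$ by invariance with $\chi_t(1)=e^{it}\neq1$, so both sides are $0$. The span of the $\chi_t$ is an algebra closed under conjugation, containing constants and separating points; by Stone–Weierstrass it is uniformly dense in $C(\bar{\mathbb Z})$, and (3) passes to uniform limits.

*No isolated points.* One isolated point would make the group discrete by translation; being compact it would be finite, but it contains $\mathbb Z$. In particular, points have measure $0$, since all points have the same measure and there are infinitely many.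

*Closed cosets.* The closure $H$ of $m\mathbb Z$ has measure $1/m$: the translates $H,H+1,\dots,H+m-1$ are closed and their union contains $\mathbb Z$, so they cover $\bar{\mathbb Z}$; they are disjoint because $\chi_{2\pi/m}=e^{2\pi ik/m}$ on $H+k$.

Now ask: **how large can the closure of a Rosenthal set be?** For $\{2^k\}$ we can compute. For each $m$, all but finitely many elements lie in $2^m\mathbb Z$, so the closure has measure at most $2^{-m}$; hence it is null. It is a known fact that $m_{\bar{\mathbb Z}}(\bar H)=0$ for every Hadamard set $H$. At the other extreme, $\mathbb Z^+$ is dense in $\bar{\mathbb Z}$: given $n\in\mathbb Z$ and $t_1,\dots,t_k$, Dirichlet's theorem for the angles $(|n|+1)t_i$ gives $d\ge1$ such that $d'=(|n|+1)d$ has all $e^{id't_i}$ close to $1$, and $n+d'\in\mathbb Z^+$ is then close to $n$. But $\mathbb Z^+$ is not Rosenthal. The article "The Haar Measure Of Certain Sets" (https://bibliotekanauki.pl/articles/722980.pdf) asks whether the closure of every Rosenthal set has Haar measure zero, and notes that the question remains open even for Sidon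 sets.

The answer for Rosenthal sets is no, as strongly as possible: a Rosenthal set $E\subset\mathbb Z^+$ can be dense, so that $\bar E=\bar{\mathbb Z}$ and $m_{\bar{\mathbb Z}}(\bar E)=1$. The Sidon question is not settled by what follows.

**Theorem 1.** Let $\Lambda\subset\mathbb Z\setminus\{0\}$ have $0$ in its closure in $\bar{\mathbb Z}$. Let $D_1\subset D_2\subset\cdots$ be finite nonempty sets with union $\Lambda$, and let $\kappa>\pi$. Then there are $c_n\in\mathbb Z$, $b_n\in\mathbb Z^+$ such that the blocks $E_n=c_n+b_nD_n$ are pairwise disjoint and $E=\bigcup_nE_n$ satisfies: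

(i) every $f\in L^\infty_E$, with $f_n:=\sum_{j\in E_n}\hat f(j)e_j$, satisfies
$$\sum_n\|f_n\|_\infty\le\kappa\|f\|_\infty ; \tag{4}$$
in particular $E$ is a Rosenthal set;

(ii) $E$ is dense in $\bar{\mathbb Z}$.

Taking $\Lambda=\mathbb Z^+$ and $D_n=\{1,\dots,n\}$ answers the question.

**Theorem 2 (sharpness of $\pi$).** Let $\Lambda=\mathbb Z^+$, let $D_n\uparrow\mathbb Z^+$ be finite sets, and let $E=\bigsqcup_n(c_n+b_nD_n)$, $b_n\ge1$, where some value $c$ equals $c_n$ for infinitely many $n$. If (4) holds with constant $\kappa$, then $\kappa\ge\pi$.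

**Corollary 3.**

(a) For every nondecreasing unbounded $\omega:[1,\infty)\to[0,\infty)$ there is a Rosenthal set $E\subset\mathbb Z^+$, dense in $\bar{\mathbb Z}$, with $\#(E\cap[1,Y])\le\omega(Y)$ for all $Y\ge1$.

(b) For every open $U\subset\bar{\mathbb Z}$ there is a Rosenthal set with closure $\bar U$. For every $s\in[0,1]$ there is a Rosenthal set whose closure has measure $s$.

(c) If $\Lambda$ in Theorem 1 is such that every $f\in C_\Lambda$ has $\hat f\in\ell^p$ ($p\ge1$ fixed), then $E$ has the same property. In particular ($p=1$): if some Sidon set has a Bohr cluster point in $\mathbb Z$, then some Sidon set is dense in $\bar{\mathbb Z}$. (This recovers a theorem of L. T. Ramsey, *Bohr cluster points of Sidon sets*, Colloq. Math. 68 (1995).)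

(d) There is a Rosenthal set $E$, dense in $\bar{\mathbb Z}$, such that $\hat f\in\ell^p$ for all $f\in C_E$ and all $p>1$.

## 3. Independent blocks and the constant $\pi$

Before the arithmetic, consider an idealized version of (4) in which the variables $b_nt$ are replaced by independent variables $y_n$ and all $c_n$ are $0$.

**Model computation.** Let $g_1,\dots,g_m$ be continuous on $\mathbb T$ with $\int g_n=0$. Then $\sup_{y\in\mathbb T^m}\big|\sum_ng_n(y_n)\big|\ge\frac1\pi\sum_n\|g_n\|_\infty$.

To see this, choose $x_n,\theta_n$ with $g_n(x_n)=e^{i\theta_n}\|g_n\|_\infty$. Fix $\alpha$ and let $A_\alpha=\{n:\cos(\alpha+\theta_n)>0\}$. Set $y_n=x_n$ for $n\in A_\alpha$ and average over $y_n$ for $n\notin A_\alpha$; the unselected terms average to $0$. Hence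
$$\sup_y\Big|\sum_n g_n(y_n)\Big|\ \ge\ \operatorname{Re}\Big(e^{i\alpha}\sum_{n\in A_\alpha}g_n(x_n)\Big)=\sum_n\cos_+(\alpha+\theta_n)\,\|g_n\|_\infty ,$$
where $\cos_+=\max(\cos,0)$. Averaging over $\alpha$ gives the claim, because $\cos_+$ has mean $\frac1{2\pi}\int_{-\pi/2}^{\pi/2}\cos s\,ds=\frac1\pi$.

Two things should be kept from this. A block can be switched off only because it has mean zero; this is why $0\notin\Lambda$. And the rule is: for each $\alpha$, leave $y_n$ uniform if the switch is off, and put $y_n$ at $x_n$ if it is on. Replace the point mass at $x_n$ by a Fejér kernel, the sharp switch $1_{\cos>0}$ by $p$, and $y_n$ by $b_nt$, and the rule becomes the factor (2) with $c=0$.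

## 4. Dilates at the origin, and what a translation breaks

**Only dilations.** The sensible first attempt is to take all $c_n=0$ and $b_n$ growing fast enough that the $b_nt$ behave like independent variables. This does give (4): in the construction of Section 5 below, $c_n=0$ is always an admissible choice, and Section 7 uses about $c_n$ only that it is admissible. But it does not give density. Lower bounds on $b_n$ allow $2^n\mid b_n$; then for each $k$ all but finitely many elements of $\bigcup b_nD_n$ lie in $2^k\mathbb Z$, so the closure has measure at most $2^{-k}$ for all $k$, and is null. The dilated blocks accumulate at $0$ and nothing forces them to accumulate at anything else. To reach other points of $\mathbb Z$ we need other centers.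

**Translations with a constant switch.** So let $c_n$ vary, and try to test $f$ as before against $Q=\prod_{k\in A}K_{N_k}(x_k-b_kt)$ for a set $A$ of selected blocks. This fails with the very first block. Say $A=\{1\}$, $c_1=1$, $b_1\ge2$, $f_1(t)=e^{it}g_1(b_1t)$. Then
$$\int e^{it}g_1(b_1t)\,K_{N_1}(x_1-b_1t)\,dt=0,$$
because every frequency of the integrand is congruent to $1$ modulo $b_1$. The test does not see $f_1$ at all. The reason is plain: on the set where $b_1t\approx x_1$ the function $f_1$ has phase $\theta_1+t$, not $\theta_1$, and this phase turns through the whole circle. Whatever set $A\ni 1$ we select, depending on $\alpha$ or not, the same computation for the first block applies when the remaining $b_k$, $k\in A$, are multiples of $b_1$.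

**The switch must follow the phase.** On the set where $b_nt\approx x_n$ the phase of $e^{i\alpha}f_n$ is $\alpha+\theta_n+c_nt$. So the switch should be a function of $\alpha+\theta_n+c_nt$, which is exactly (2). It must be a trigonometric polynomial $p$ rather than an indicator, because an indicator has frequencies of all orders and no size of $b_n$ would separate them from the rest. For one block with $|c|(R+1)<b$ the new test works: in $\iint e^{i\alpha}e^{ict}g(bt)F$ only the part $p\,K_N$ survives, and it gives $\beta e^{-i\theta}(g*K_N)(x)$ (this is step (c) of Section 7 with $P_{0}=1$).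

**What remains: resonance.** With several blocks, the $n$th switch is meant to be averaged over $\alpha+c_nt$ with respect to the density $P_{n-1}$ already built, and that density may not be uniform in this angle. Here is the smallest instance. Take $c_1=0$, $b_1=b$, $N_1\ge2$, and $c_2=b$. The quantity needed is $\iint q(\alpha+\theta_2+bt)P_1$, where $q(\varphi)=e^{i\varphi}p(\varphi)$. Expanding $q$, its $r=0$ term gives the desired $\hat q(0)=\beta$. But its $r=1$ term is $\hat q(1)e^{i\theta_2}\widehat{P_1}(-1,-b)$. Here $\hat q(1)=\hat p(0)=\frac12$, and from $P_1=1+p(\alpha+\theta_1)[K_{N_1}(x_1-bt)-1]$ we read off $\widehat{P_1}(-1,-b)=\beta e^{-i\theta_1}(1-\frac1{N_1})e^{ix_1}$. So the extra term is $\frac\beta2(1-\frac1{N_1})e^{i(\theta_2-\theta_1+x_1)}\neq0$, with a phase we do not control. The center $c_2=b$ is resonant with the first block.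

The way past this is not to fight resonances but to avoid them. At each stage only finitely many centers are resonant; if the $b_n$ grow fast, all resonant centers together form a set of density zero in $\mathbb Z$. The complement of such a set is still dense in $\bar{\mathbb Z}$, and it is enough to use centers from there.

## 5. Choice of switches, kernels, centers and dilations

Let $\Lambda$, $(D_n)$, $\kappa$ be as in Theorem 1. The set $E$ must be fixed before any $f$ is given. This is possible because the angles $x_n,\theta_n$ depend on $f$, but changing them does not move any frequency.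

**Switch.** Choose $R\ge1$ and $\eta\in(0,1)$ with $\pi(1+\frac1R)/(1-\eta)\le\kappa$; this is possible since $\kappa>\pi$. With $p$ and $\beta$ as in Section 1 this says
$$\beta(1-\eta)\ge\kappa^{-1}. \tag{5}$$

**Kernels.** The purpose is that convolving with the $n$th kernel loses little norm on functions with spectrum in $D_n$. Put $M_n=\max_{d\in D_n}|d|\ge1$ and choose an integer $N_n\ge M_n\,\#D_n/\eta$; then $N_n>M_n$, so $N_n\ge 2$. If $g$ has spectrum in $D_n$, then $g-g*K_{N_n}=\sum_{j\in D_n}\frac{|j|}{N_n}\hat g(j)e_j$, and $|\hat g(j)|\le\|g\|_\infty$, so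
$$\|g-g*K_{N_n}\|_\infty\le\#D_n\,\frac{M_n}{N_n}\|g\|_\infty\le\eta\|g\|_\infty,\qquad\text{hence}\qquad\|g*K_{N_n}\|_\infty\ge(1-\eta)\|g\|_\infty . \tag{6}$$

**Frequencies.** We record where the spectra can lie. Given $c_k,b_k$, put
$$V_k=\{(r,\,rc_k+jb_k):\ |r|\le R,\ 0<|j|<N_k\}\subset\mathbb Z^2,$$
$$S_n=\Big\{\sum_{k\le n}v_k:\ v_k\in V_k\cup\{(0,0)\}\Big\},\qquad S_0=\{(0,0)\}.$$
The set $V_k$ will contain the spectrum of $F_k-1$, and $S_n$ that of $F_1\cdots F_n$. The $S_n$ are finite, increasing in $n$, and symmetric under $v\mapsto-v$, because each $V_k$ is. Let $L_n=\max\{|u|:(a,u)\in S_n\}$.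

**Resonant centers.** Let
$$X_n=\{c\in\mathbb Z:\ (r,rc)\in S_n\text{ for some }r\text{ with }0<|r|\le R+1\},\qquad X_0=\varnothing,\qquad X=\bigcup_nX_n .$$
Each $X_n$ is finite, since $c$ is determined by $r$ and an element of the finite set $S_n$; and $X_n$ increases with $n$. For example, $c_1+jb_1\in X_1$ for $0<|j|<N_1$ (take $r=1$), as in the resonance of Section 4.

**Induction.** Let $(m_n)_{n\ge1}$ be a sequence of integers in which every integer occurs infinitely often. Given $c_k,b_k$ for $k<n$, let $c_n=m_n$ if $m_n\notin X_{n-1}$, and $c_n=0$ otherwise. Then choose any $b_n\in\mathbb Z^+$ with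
$$b_n>2\big[(R+1)|c_n|+L_{n-1}\big]+\max_{k<n}\big(|c_k|+M_kb_k\big), \tag{7}$$
$$b_n\ge2^nQ_n,\qquad Q_n=8(R+1)^2(2R+1)\,\#S_{n-1}, \tag{8}$$
where the maximum is $0$ for $n=1$. Condition (7) separates frequencies and (8) makes resonances sparse. Both are only lower bounds.

**The blocks are disjoint.** Let $k<n$ and $d\in D_n$. Since $|d|\ge1$, (7) gives $|c_n+b_nd|\ge b_n-|c_n|>|c_k|+M_kb_k$, and the right side bounds the moduli of all elements of $E_k$.

## 6. Resonant centers have density zero

**Lemma 4.** (i) $0\notin X$; hence $c_n\notin X_{n-1}$ for all $n$. (ii) $\#(X\cap[-Y,Y])=o(Y)$. (iii) $\mathbb Z\setminus X$ is dense in $\bar{\mathbb Z}$.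

**Step 1: a new resonance involves $b_n$.** The purpose is to show that an element of $X_n$ not already in $X_{n-1}$ is of size about $b_n$ at least. Let $c\in X_n\setminus X_{n-1}$, say $(r,rc)\in S_n$ with $0<|r|\le R+1$. Since $c\notin X_{n-1}$, we have $(r,rc)\notin S_{n-1}$ (for $n=1$ this holds because $S_0=\{(0,0)\}$ and $r\ne0$). So in its representation as a sum the term from $V_n$ is present:
$$rc=u+r'c_n+jb_n,\qquad (a,u)\in S_{n-1},\quad|r'|\le R,\quad0<|j|<N_n .$$
By (7), $|u+r'c_n|\le L_{n-1}+R|c_n|<b_n/2$. Hence
$$|rc|>|j|b_n-\tfrac12b_n\ge\tfrac12|j|b_n>0 . \tag{9}$$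

**Step 2: part (i).** By (9), $c\ne0$. As $X_0=\varnothing$, every element of $X$ lies in some $X_n\setminus X_{n-1}$, so $0\notin X$. If $m_n\notin X_{n-1}$ then $c_n=m_n\notin X_{n-1}$; otherwise $c_n=0\notin X_{n-1}$.

**Step 3: part (ii), by counting.** Suppose in addition $|c|\le Y$. Then (9) gives $\frac12|j|b_n<(R+1)Y$, that is $0<|j|<2(R+1)Y/b_n$, so there are at most $4(R+1)Y/b_n$ possible $j$. There are $2(R+1)$ possible $r$, at most $\#S_{n-1}$ possible $(a,u)$, and $2R+1$ possible $r'$. These data determine $c$, so by (8)
$$\#\big((X_n\setminus X_{n-1})\cap[-Y,Y]\big)\le2(R+1)\cdot\#S_{n-1}\cdot(2R+1)\cdot\frac{4(R+1)Y}{b_n}=\frac{Q_nY}{b_n}\le2^{-n}Y .$$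
Summing over $n>m$, $\#(X\cap[-Y,Y])\le\#X_m+2^{-m}Y$ for every $m$. Since $X_m$ is finite, dividing by $Y$ and letting $Y\to\infty$ gives a $\limsup$ of at most $2^{-m}$, for every $m$.

**Step 4: part (iii), from density zero to Bohr density.** Let $U\subset\bar{\mathbb Z}$ be open and nonempty. Choose a continuous $\varphi\ge0$, $\varphi\not\equiv0$, vanishing off $U$; then $\int\varphi\,dm_{\bar{\mathbb Z}}>0$, because Haar measure charges nonempty open sets. By (3), $\sum_{|n|\le Y}\varphi(n)$ grows like $(2Y+1)\int\varphi$. By (ii) the terms with $n\in X$ contribute at most $\|\varphi\|_\infty\,\#(X\cap[-Y,Y])=o(Y)$. So $\varphi(n)>0$ for some $n\in\mathbb Z\setminus X$, and this $n$ lies in $U$. $\square$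

## 7. The block inequality

We prove (i) of Theorem 1, first for polynomials.

Let $f=\sum_{n\le m}f_n$ be a trigonometric polynomial, where $f_n$ has spectrum in $E_n$. Write $f_n(t)=e^{ic_nt}g_n(b_nt)$ with $g_n$ having spectrum in $D_n$; since $t\mapsto b_nt$ maps $\mathbb T$ onto $\mathbb T$, $\|f_n\|_\infty=\|g_n\|_\infty$. Choose $x_n$ where $|g_n*K_{N_n}|$ attains its maximum, and $\theta_n$ with
$$(g_n*K_{N_n})(x_n)=e^{i\theta_n}\|g_n*K_{N_n}\|_\infty .$$
Put
$$F_n(\alpha,t)=1+p(\alpha+\theta_n+c_nt)\big[K_{N_n}(x_n-b_nt)-1\big],\qquad P_n=\prod_{k\le n}F_k,\quad P_0=1 .$$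

As in Section 1, $F_n\ge0$, so $P_n\ge0$. The function $p(\alpha+\theta_n+c_nt)$ has frequencies $(r,rc_n)$ with $|r|\le R$. Since $\hat K_{N_n}(0)=1$, the bracket has only frequencies $(0,jb_n)$ with $0<|j|<N_n$. So the spectrum of $F_n-1$ lies in $V_n$, and that of $P_n$ in $S_n$. All double integrals are over $\mathbb T^2$ with the normalized measure $d\alpha\,dt$; such an integral vanishes if no $t$-frequency of the integrand is zero.

**Step (a): $\iint P_n=1$.** This makes $P_n$ a probability density. We have $P_n-P_{n-1}=P_{n-1}(F_n-1)$, whose $t$-frequencies are of the form $u+rc_n+jb_n$ with $|u|\le L_{n-1}$, $|r|\le R$, $j\ne0$. Their modulus is at least $b_n-R|c_n|-L_{n-1}>0$ by (7). So $\iint P_n=\iint P_{n-1}=\dots=\iint P_0=1$.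

**Step (b): for $n\le m$, $\iint e^{i\alpha}f_nP_m=\iint e^{i\alpha}f_nP_n$.** This says that later factors do not disturb the test of the $n$th block. For $n<k\le m$ we have $P_k-P_{k-1}=P_{k-1}(F_k-1)$. The frequencies of $f_n$ are at most $|c_n|+M_nb_n$ in modulus, so the $t$-frequencies of $e^{i\alpha}f_nP_{k-1}(F_k-1)$ have modulus at least
$$b_k-R|c_k|-L_{k-1}-(|c_n|+M_nb_n)>0$$
by (7). Hence $\iint e^{i\alpha}f_n(P_k-P_{k-1})=0$; sum over $k=n+1,\dots,m$.

**Step (c): $\iint e^{i\alpha}f_nP_n=\beta\,\|g_n*K_{N_n}\|_\infty$.** This is where the $n$th switch acts. Write $p_n=p(\alpha+\theta_n+c_nt)$, so that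
$$P_n=P_{n-1}(1-p_n)+P_{n-1}\,p_n\,K_{N_n}(x_n-b_nt).$$

*Switch off.* The $t$-frequencies of $e^{i\alpha}f_nP_{n-1}(1-p_n)$ have the form $c_n+db_n+u+rc_n$ with $d\in D_n$, $|u|\le L_{n-1}$, $|r|\le R$. Since $d\ne0$, their modulus is at least $b_n-(R+1)|c_n|-L_{n-1}>0$. So this term integrates to $0$.

*Switch on.* The other term equals $W(\alpha,t)H(b_nt)$, where
$$W=e^{i(\alpha+c_nt)}p_nP_{n-1},\qquad H(x)=g_n(x)K_{N_n}(x_n-x).$$
The $t$-frequencies of $W$ have modulus at most $(R+1)|c_n|+L_{n-1}<b_n$, while those of $H(b_nt)$ are multiples of $b_n$. A frequency of $W$ can cancel a multiple of $b_n$ only if that multiple is $0$. So only $\hat H(0)$ contributes: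
$$\iint W\,H(b_nt)=\int H\cdot\iint W=(g_n*K_{N_n})(x_n)\iint W .$$

*The mean of $W$.* Let $q(\varphi)=e^{i\varphi}p(\varphi)$. Then $\hat q(r)=\hat p(r-1)$, so $q$ has degree at most $R+1$ and $\hat q(0)=\hat p(-1)=\beta$. Since $e^{i(\alpha+c_nt)}p_n=e^{-i\theta_n}q(\alpha+\theta_n+c_nt)$,
$$\iint W=e^{-i\theta_n}\sum_{|r|\le R+1}\hat q(r)\,e^{ir\theta_n}\iint e^{ir(\alpha+c_nt)}P_{n-1}=e^{-i\theta_n}\sum_{|r|\le R+1}\hat q(r)\,e^{ir\theta_n}\,\widehat{P_{n-1}}(-r,-rc_n).$$
By Lemma 4(i), $c_n\notin X_{n-1}$; therefore $(r,rc_n)\notin S_{n-1}$ for $0<|r|\le R+1$ (for $n=1$, again because $S_0=\{(0,0)\}$). The set $S_{n-1}$ contains the spectrum of $P_{n-1}$, and by its symmetry $(-r,-rc_n)\notin S_{n-1}$. So all terms with $r\ne0$ vanish. The term $r=0$ is $\beta\,\widehat{P_{n-1}}(0,0)=\beta$ by step (a). Hence $\iint W=\beta e^{-i\theta_n}$, and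
$$\iint e^{i\alpha}f_nP_n=\beta e^{-i\theta_n}(g_n*K_{N_n})(x_n)=\beta\|g_n*K_{N_n}\|_\infty .$$

Note the role of $\alpha$. The center $c=0$ is never resonant because the first coordinate $r$ of $(r,0)$ records how often the switch angle was used; without $\alpha$, every $r$ would give the frequency $r\cdot0=0$, which is always in the spectrum of $P_{n-1}$.

**Step (d): the inequality for polynomials.** Since $P_m\ge0$ has integral $1$, steps (b), (c), then (6) and (5), give
$$\|f\|_\infty\ge\Big|\iint e^{i\alpha}fP_m\Big|=\sum_{n\le m}\beta\|g_n*K_{N_n}\|_\infty\ge\beta(1-\eta)\sum_{n\le m}\|f_n\|_\infty\ge\kappa^{-1}\sum_{n\le m}\|f_n\|_\infty .$$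

**Step (e): bounded functions.** The purpose is to pass from polynomials to $L^\infty_E$ and to conclude continuity. Let $f\in L^\infty_E$. Then $K_N*f$ is a polynomial with spectrum in $E$, its part in $E_n$ is $K_N*f_n$, and $\|K_N*f\|_\infty\le\|f\|_\infty$. By step (d), for each $m$,
$$\sum_{n\le m}\|K_N*f_n\|_\infty\le\kappa\|f\|_\infty .$$
Each $f_n$ is a polynomial, so $K_N*f_n\to f_n$ uniformly as $N\to\infty$. Let $N\to\infty$, then $m\to\infty$; this is (4). Consequently $\sum_nf_n$ converges uniformly to a continuous function. Its Fourier coefficients are those of $f$, since the $E_n$ are disjoint with union $E$ and $\hat f$ vanishes off $E$. So $f$ agrees a.e. with a continuous function, and $E$ is a Rosenthal set. $\square$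

## 8. Density of the union of the blocks

We prove (ii) of Theorem 1. By Lemma 4(iii), $\mathbb Z\setminus X$ is dense, and $\bar E$ is closed, so it suffices to show $c\in\bar E$ for every $c\in\mathbb Z\setminus X$.

**Step 1: such a $c$ is a center infinitely often.** Whenever $m_n=c$ we have $m_n\notin X\supset X_{n-1}$, so $c_n=c$. This happens for infinitely many $n$.

**Step 2: one finite $D_n$ serves all dilations at once.** We would like to use $d\in\Lambda$ with $e^{idb_nt_i}$ close to $1$, but $d$ must lie in $D_n$, while the angles $b_nt_i$ depend on $n$. Compactness resolves this. Let $t_1,\dots,t_k\in\mathbb T$ and $\varepsilon>0$, and for $d\in\Lambda$ let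
$$O_d=\{y\in\mathbb T^k:\ |e^{idy_i}-1|<\varepsilon\ \text{for all }i\le k\}.$$
These sets are open. They cover $\mathbb T^k$, because $0\in\bar\Lambda$ provides a suitable $d$ for every $y$. Finitely many $O_d$ cover $\mathbb T^k$, and since the $D_n$ increase to $\Lambda$, the corresponding $d$ all lie in some $D_{n_0}$.

**Step 3: approach $c$.** Choose $n\ge n_0$ with $c_n=c$, and take $y=(b_nt_1,\dots,b_nt_k)$. There is $d\in D_{n_0}\subset D_n$ with $|e^{idb_nt_i}-1|<\varepsilon$ for all $i$. Then $c+b_nd\in E_n\subset E$ and
$$|\chi_{t_i}(c+b_nd)-\chi_{t_i}(c)|=|e^{ib_ndt_i}-1|<\varepsilon\qquad(i\le k).$$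
Such conditions describe a neighborhood base at $c$, so $c\in\bar E$. $\square$

This proves Theorem 1. For $\Lambda=\mathbb Z^+$, $D_n=\{1,\dots,n\}$ we have $c_n+b_nd\ge b_n-|c_n|>0$ by (7), so $E\subset\mathbb Z^+$: a Rosenthal set of positive integers that is dense in $\bar{\mathbb Z}$, with $m_{\bar{\mathbb Z}}(\bar E)=1$. The answer to the question is negative.

**This $E$ is not Sidon.** It contains the arithmetic progressions $c_n+b_n\{1,\dots,n\}$ of every length. If it were Sidon, the closed graph theorem would give $A$ with $\|\hat g\|_{\ell^1}\le A\|g\|_\infty$ for $g\in C_E$. Define the Rudin–Shapiro polynomials by $p_0=q_0=1$, $p_{k+1}=p_k+z^{2^k}q_k$, $q_{k+1}=p_k-z^{2^k}q_k$. They have $2^k$ coefficients, all $\pm1$, and on the circle $|p_{k+1}|^2+|q_{k+1}|^2=2(|p_k|^2+|q_k|^2)$, so $|p_k|\le2^{(k+1)/2}$. Placing $p_k$ on a progression of length $2^k$ inside $E$ (multiply by an exponential and dilate) gives $2^k\le A\,2^{(k+1)/2}$ for all $k$, which is false for large $k$.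

## 9. The constant cannot be below $\pi$

We prove Theorem 2. The idea is to reverse the model computation of Section 3: there, equality needs blocks whose values lie essentially in a segment $[0,z]$ with the directions $z$ spread evenly around the circle. Note that the theorem applies to the sets of Theorem 1 with $\Lambda=\mathbb Z^+$, since $0\notin X$ makes $c_n=0$ infinitely often.

**Step 1: an analytic polynomial with values near $[0,1]$.** Mean zero and values near $[0,1]$, with modulus close to $1$ somewhere, must be achieved together. Let $0<\delta<1$, and let $\Omega$ be the open $\delta$-neighborhood of $[0,1]$ in $\mathbb C$. It is convex, so there is a Riemann map $\psi$ from the unit disc $\mathbb D$ onto $\Omega$ with $\psi(0)=0$. Since $1\in\Omega$, $\sup|\psi|\ge1$, so there is $\rho<1$ with $\max_{|z|\le\rho}|\psi|>1-\delta$. The Taylor polynomials of $\psi(\rho z)$ at $0$ converge uniformly on $|z|\le1$, and $\psi(\{|z|\le\rho\})$ is a compact subset of $\Omega$. So a Taylor polynomial $g$ of high degree satisfies $g(0)=0$, has its values on the unit circle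 in $\Omega$, and, by the maximum principle, has $\|g\|_\infty>1-\delta$ on the circle. Write $g(t)$ for $g(e^{it})$. Its spectrum lies in $\{1,\dots,\deg g\}$, which is contained in $D_n$ for all large $n$.

**Step 2: spread the directions.** Given $N$, choose $N$ distinct such indices $n_1,\dots,n_N$ with $c_{n_k}=c$, and let
$$f(t)=\sum_{k=1}^Ne^{2\pi ik/N}\,e^{ict}\,g(b_{n_k}t).$$
Its block in $E_{n_k}$ is the $k$th term, of norm $\|g\|_\infty$.

**Step 3: bound $\|f\|_\infty$.** For each $t$, each $g(b_{n_k}t)$ is within $\delta$ of some $y_k\in[0,1]$. Since $|z|=\max_\alpha\operatorname{Re}(e^{-i\alpha}z)$,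
$$\Big|\sum_ke^{2\pi ik/N}y_k\Big|=\max_\alpha\sum_ky_k\cos\Big(\frac{2\pi k}N-\alpha\Big)\le\max_\alpha\sum_{k=1}^N\cos_+\Big(\frac{2\pi k}N-\alpha\Big).$$
The function $\cos_+$ is $1$-Lipschitz with mean $\frac1\pi$. Each sample differs from the mean over an adjacent interval of length $\frac{2\pi}N$ by at most $\frac{2\pi}N$, and the $N$ intervals fill the circle; so the last sum is at most $\frac N\pi+2\pi$. Hence $\|f\|_\infty\le N\delta+\frac N\pi+2\pi$.

**Step 4: compare.** By (4), $N(1-\delta)\le\sum_k\|f_{n_k}\|_\infty\le\kappa\|f\|_\infty$, so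
$$\kappa\ge\frac{1-\delta}{\frac1\pi+\delta+\frac{2\pi}N}.$$
Let $N\to\infty$ and then $\delta\to0$: $\kappa\ge\pi$. $\square$

## 10. Sparse dense sets, prescribed closures, and $\ell^p$ spectra

**Proof of (a): sparseness.** Use the construction with $\Lambda=\mathbb Z^+$, $D_n=\{1,\dots,n\}$ and any $\kappa>\pi$. The conditions on $b_n$ are lower bounds, so we may also require that $(b_n)$ is increasing, $b_n\ge2$ and $\omega(b_n/2)\ge\sum_{k\le n}\#D_k$; the last is possible because $\omega$ is unbounded and nondecreasing. By (7) and $R\ge1$, $b_n>4|c_n|$, so every element of $E_n$ is at least $b_n-|c_n|>b_n/2$. Let $Y\ge1$. If $n$ is the largest index with $b_n/2\le Y$, then all elements of $E_k$ with $k>n$ exceed $b_k/2>Y$, so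
$$\#(E\cap[1,Y])\le\sum_{k\le n}\#D_k\le\omega(b_n/2)\le\omega(Y).$$
If there is no such $n$, the count is $0$.

**Proof of (b): prescribed closures.** Let $E$ be a dense Rosenthal set and $U$ open. Then $E\cap U$ is Rosenthal, as a subset of $E$. It is dense in $U$, because every nonempty open subset of $U$ meets $E$; so $\overline{E\cap U}=\bar U$. Now let $0<s<1$. Take $t$ with $t/2\pi$ irrational, an open arc $I$ of the unit circle of normalized measure $s$, and $U=\chi_t^{-1}(I)$. The image of $\chi_t$ is compact and contains the dense set $\{e^{int}\}$, so $\chi_t$ is a continuous surjective homomorphism onto the circle; the image of $m_{\bar{\mathbb Z}}$ under it is an invariant probability measure, that is, Haar measure. From $U\subset\bar U\subset\chi_t^{-1}(\bar I)$, where the outer sets both have measure $s$, we get $m_{\bar{\mathbb Z}}(\bar U)=s$. For $s=0$ take a finite set; for $s=1$ take $E$.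

**Proof of (c): transfer of coefficient properties.** First make the hypothesis quantitative. The space $C_\Lambda$ is a closed subspace of $C(\mathbb T)$, and the map $g\mapsto\hat g$ from $C_\Lambda$ to $\ell^p$ has closed graph, because convergence in either space implies convergence of each coefficient. So there is $A$ with $\|\hat g\|_{\ell^p}\le A\|g\|_\infty$ for $g\in C_\Lambda$. For $f\in C_E$ write $f_n(t)=e^{ic_nt}g_n(b_nt)$ with $g_n$ having spectrum in $D_n\subset\Lambda$. The coefficients of $f_n$ are those of $g_n$, relabeled, so by the triangle inequality and (4)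
$$\|\hat f\|_{\ell^p}\le\sum_n\|\hat f_n\|_{\ell^p}=\sum_n\|\hat g_n\|_{\ell^p}\le A\sum_n\|g_n\|_\infty=A\sum_n\|f_n\|_\infty\le A\kappa\|f\|_\infty .$$
Now let a Sidon set $\Gamma$ have a cluster point $m\in\mathbb Z$, and let $\Lambda=(\Gamma-m)\setminus\{0\}$. Translates and subsets of Sidon sets are Sidon, so $\Lambda$ is Sidon, and $0\in\bar\Lambda$ because $m$ is a cluster point of $\Gamma$. Theorem 1 gives a dense $E$, and the case $p=1$ just proved says that $E$ is Sidon.

**Proof of (d): all $p>1$ at once.** This is the only part that uses an external theorem. Li–Queffélec–Rodríguez-Piazza, *Some new thin sets of integers in harmonic analysis*, J. Anal. Math. 86 (2002) 105–138, gives a set $\Lambda$, dense in the Bohr group, with $\hat f\in\ell^p$ for all $f\in C_\Lambda$ and all $p>1$. The set $\Lambda\setminus\{0\}$ has the same coefficient property. If $V$ is an open neighborhood of $0$, then $V\setminus\{0\}$ is open, and it is nonempty because $\bar{\mathbb Z}$ has no isolated points; so it meets $\Lambda$. Hence $0\in\overline{\Lambda\setminus\{0\}}$. Theorem 1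 applied to $\Lambda\setminus\{0\}$ gives one dense Rosenthal set $E$, and (c), applied to this $E$ for each $p>1$ separately, gives $\hat f\in\ell^p$ for all $f\in C_E$ and all $p>1$. $\blacksquare$
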